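# Alternating groups as rotation groups of regular and chiral maps of every hyperbolic type

## 1. Maps, triangle groups, and sets with a triangle group action

All groups act on the right: $pg$ is the image of the point $p$ under $g$, and $gh$ means first $g$, then $h$.

**Definition 1 (map, type).** A map is a 2-cell embedding of a connected graph or multigraph on a closed surface; its faces are the simply-connected regions into which the embedding divides the surface. It has type $\{m,k\}$ if every face has $m$ sides and every vertex has valency $k$. An automorphism of a map is a permutation of its edges preserving incidence with vertices and faces.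

*Example.* The surface of a cube is a map of type $\{4,3\}$ on the sphere.

**Definition 2 (orientably-regular, regular, chiral).** A map is regular if its automorphism group acts transitively, and hence regularly, on flags (incident vertex-edge-face triples). A map on an orientable surface is orientably-regular if its group of orientation-preserving automorphisms acts transitively, and hence regularly, on arcs (incident vertex-edge pairs). It is chiral if it is orientably-regular but not regular, that is, it admits no orientation-reversing automorphism.

We write "rotation group" for the orientation-preserving automorphism group. The standard dictionary with group theory, on which everything below rests, says that the rotation group of an orientably-regular map of type $\{m,k\}$ is a finite group $G$ generated by elements $x,y$ with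
$$x^2=y^k=(xy)^m=1, \tag{1}$$
where $x$, $y$, $xy$ have orders exactly $2$, $k$, $m$; conversely every such pair gives a map. The map is regular if and only if $G$ has an automorphism inverting both $x$ and $y$, and it is chiral otherwise. Two such maps, given by $(G_1,x_1,y_1)$ and $(G_2,x_2,y_2)$, are isomorphic by an orientation-preserving isomorphism if and only if some group isomorphism takes $x_1\mapsto x_2$, $y_1\mapsto y_2$, and by an orientation-reversing one if and only if some group isomorphism takes $x_1\mapsto x_2$, $y_1\mapsto y_2^{-1}$.

*Example (regular).* In $A_5$ take $x=(1\,3)(2\,4)$ and $y=(1\,2\,3\,4\,5)$. Then $xy=(1\,4\,3\,2\,5)$. A subgroup of $A_5$ of order divisible by $5$ is cyclic of order 5, dihedral of order 10, or $A_5$. Ours contains an involution, so it is not cyclic, and it is not dihedral because there an involution times a rotation is an involution. So $x,y$ generate $A_5$, and we have a map of type $\{5,5\}$. The permutation $i\mapsto -i \pmod 5$, which is $(1\,4)(2\,3)$, conjugates $y$ to $y^{-1}$ and $x$ to $(4\,2)(3\,1)=x$. The map is regular.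

*Example (chiral).* In $A_8$ take $x=(1\,8)(2\,5)$ and $y=(1\,2\,3\,4\,5\,6\,7)$. Then $xy=(1\,8\,2\,6\,7)(3\,4\,5)$ has order $15$. The group $\langle x,y\rangle$ is transitive and the stabilizer of $8$ contains $y$, so it is 2-transitive, hence primitive. It contains the 3-cycle $(xy)^5=(3\,5\,4)$, so by Jordan's theorem (recalled below) it is $A_8$. This is a map of type $\{15,7\}$. Every automorphism of $A_8$ is conjugation by an element $\pi\in S_8$. If $\pi$ inverts $x$ and $y$, it fixes $8$ (the only $y$-fixed point), so it fixes $1=8x$, so it acts on $1,\dots,7$ as $i\mapsto 2-i \pmod 7$. But this sends $\{2,5\}$ to $\{7,4\}$, which is not a cycle of $x$. The map is chiral.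

**Definition 3 (hyperbolic pair, triangle group).** A pair $(k,m)$ of positive integers is hyperbolic if $1/k+1/m<1/2$. The ordinary $(2,k,m)$ triangle group is
$$\Delta=\langle x,y\mid x^2=y^k=(xy)^m=1\rangle .$$
We put $z=xy$ and $\mu=\frac12-\frac1k-\frac1m$.

*Example.* $(4,5)$ and $(3,7)$ are hyperbolic; $(4,4)$ and $(3,6)$ are not, since both sums equal $1/2$. No hyperbolic pair contains $1$ or $2$.

For a hyperbolic pair, $\Delta$ is an infinite cocompact Fuchsian group on the hyperbolic plane $\mathbb H^2$, in which $x,y,z$ have orders $2,k,m$. Finding an orientably-regular map of type $\{m,k\}$ with rotation group $G$ means finding a quotient of $\Delta$ isomorphic to $G$ in which $x,y,z$ keep their orders.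

Let $\iota$ be the automorphism of $\Delta$ with $x\mapsto x$, $y\mapsto y^{-1}$, and let $\Delta^*=\Delta\rtimes\langle t\rangle$ with $t^2=1$ and $tgt=\iota(g)$. This is the extended triangle group, which acts on $\mathbb H^2$ with $t$ a reflection. Since $z^{-1}=y^{-1}x$, and since $t$ commutes with $x$ (so $tx$ is an involution),
$$\iota(z)=xy^{-1}=xz^{-1}x,\qquad (tx)z(tx)=x\,\iota(z)\,x=z^{-1}. \tag{2}$$

**Definition 4 ($\Delta$-set, $\Delta^*$-set, equivariance).** A $\Delta$-set is a set with a right $\Delta$-action; equivalently, a set with permutations $x,y$ satisfying (1). A $\Delta^*$-set is a set with a right $\Delta^*$-action; equivalently, a $\Delta$-set with a permutation $t$ such that $t^2=1$ and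
$$(pg)t=(pt)\,\iota(g)\qquad(g\in\Delta), \tag{3}$$
which just says that $t$ commutes with $x$ and conjugates $y$ to $y^{-1}$. "Transitive" always means $\Delta$-transitive. For $\varepsilon\in\{\mathrm{id},\iota\}$, a map $\rho$ between $\Delta$-sets is $\varepsilon$-equivariant if $(pg)\rho=(p\rho)\,\varepsilon(g)$.

One pictures a $\Delta$-set as the set of darts of a map in which semi-edges are allowed: the $y$-cycles are the vertices, the $z$-cycles are the faces, the 2-cycles of $x$ are the edges, and the fixed points of $x$ are semi-edges. Cycle lengths of $y$ and $z$ divide $k$ and $m$ but may be smaller. A transitive $\Delta$-set with point stabilizer $K$ is $K\backslash\Delta$, the set of cosets $Kg$.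

*Example.* For $(k,m)=(6,5)$, the set $\{1,\dots,5\}$ with $x=(3\,5)$, $y=(1\,2\,3)(4\,5)$ has $z=xy=(1\,2\,3\,4\,5)$. With $t=(1\,2)$ it is a $\Delta^*$-set: $t$ commutes with $x$, and conjugation by $t$ turns $(1\,2\,3)(4\,5)$ into $(2\,1\,3)(4\,5)=y^{-1}$. For $(k,m)=(5,5)$, the $A_5$ example is a $\Delta^*$-set on five points with $t\colon i\mapsto -i$.

By the length of $g\in\Delta$ we mean the length of a chosen word in $x,y^{\pm1}$ for $g$; for $\iota(g)$ we use the word with $y^{\pm1}$ replaced by $y^{\mp1}$, which has the same length.

**Definition 5 (genus).** Let $A$ be a finite transitive $\Delta$-set with point stabilizer $K$, and let $v,f,e$ be the numbers of $y$-cycles, $z$-cycles and 2-cycles of $x$. The genus $g(A)$ is the genus $g$ of the closed surface $\mathbb H^2/K$, so that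
$$\chi(A)=v+f-e=2-2g. \tag{4}$$

Formula (4) is the Euler count on the quotient by $K$ of the tessellation of $\mathbb H^2$ by $m$-gons: a semi-edge contributes an extra edge and an extra end vertex, that is, $0$. The group $K$ has a presentation with $2g$ generators $a_i,b_i$, some torsion generators $c_j$, and, besides $c_j^{m_j}=1$, one relation $\prod[a_i,b_i]\prod c_j=1$; so $\mathrm{Hom}(K,\mathbb Q)=H^1(\mathbb H^2/K;\mathbb Q)\cong\mathbb Q^{2g}$. If $L\le K$ has finite index, restriction $\mathrm{Hom}(K,\mathbb Q)\to\mathrm{Hom}(L,\mathbb Q)$ is injective, because every $h\in K$ has a power $h^i\in L$ with $i\ge 1$. Hence genus $\ge1$ passes to finite transitive covers.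

*Example.* The five-point set for $(6,5)$ has $v=2$, $f=1$, $e=1$, so $\chi=2$, $g=0$. The one for $(5,5)$ has $v=f=1$, $e=2$, so $\chi=0$, $g=1$.

**Definition 6 (block, primitive).** A transitive permutation group is primitive if the only invariant equivalence relations are equality and the universal relation. The classes of an invariant equivalence relation are called blocks.

*Example.* If a permutation $\tau$ commutes with a transitive group, the $\tau$-orbits are blocks. Also, a nontrivial normal subgroup of a primitive group is transitive, since its orbits are the classes of an invariant relation other than equality.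

**Definition 7 (LERF).** A group is LERF if every finitely generated subgroup is an intersection of subgroups of finite index.

*Example.* $\mathbb Z$ is LERF: $i\mathbb Z$ with $i\ne0$ has finite index, and $\{0\}=\bigcap_{i\ge1} i\mathbb Z$.

## 2. Fixed hyperbolic type, almost all alternating groups

Fix a hyperbolic pair $(k,m)$. Which alternating groups $A_n$ are rotation groups of maps of type $\{m,k\}$? The problem, stated in connection with the paper "Chiral maps of given hyperbolic type", asks one to prove or disprove that all but finitely many are, and this separately for regular maps and for chiral maps. We may use the following known fact.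

(i) The assertion holds when one of $k$, $m$ equals $3$.

It is also known that (ii) in the regular case the assertion holds whenever $k$ and $m$ are both sufficiently large primes; we do not use (ii). The answer is yes.

**Theorem 1.** For every hyperbolic pair $(k,m)$ and all but finitely many $n$, $A_n$ is the orientation-preserving automorphism group of a regular map of type $\{m,k\}$, and also of a chiral map of type $\{m,k\}$.

**Theorem 2.** Let $(k,m)$ be hyperbolic with $k,m\ge4$ and let $C\in\mathbb N$. For all but finitely many $n$ there are at least $C$ pairwise non-isomorphic regular maps and at least $C$ pairwise non-isomorphic chiral maps (not even isomorphic up to reflection) of type $\{m,k\}$ with orientation-preserving automorphism group $A_n$.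

*Small cases.* Exceptions do occur. If $k$ is a prime larger than $n$, then $A_n$ has no element of order $k$. Chirality can also fail by itself: $A_5$ has a regular map of type $\{5,5\}$, as we saw, but no chiral one. Indeed $y$ may be taken to be $(1\,2\,3\,4\,5)$ and the involution $x$ fixes exactly one point, say $5$. The three possibilities $(1\,2)(3\,4)$, $(1\,3)(2\,4)$, $(1\,4)(2\,3)$ are all fixed under conjugation by $(1\,4)(2\,3)$, which inverts $y$. So every pair $(x,y)$ in $A_5$ with $y$ of order 5 is inverted. In the $A_8$ example two things happened by luck: a power of $z$ was a 3-cycle, and there was an asymmetry. For a fixed type and all large $n$ we must produce both deliberately.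

**Textbook facts and published theorems used.**

* (Scott, J. London Math. Soc. 17 (1978) 555–565; correction 32 (1985) 217–220.) Surface groups are LERF, and a group containing a LERF group with finite index is LERF.
* (Selberg, Fenchel–Fox.) Infinite cocompact Fuchsian groups have torsion-free normal subgroups of finite index. Such a subgroup is a surface group, so $\Delta$ and $\Delta^*$ are LERF.
* (Schur.) If the center of a group has finite index, the derived group is finite.
* (Jordan.) A primitive subgroup of $S_n$ containing a 3-cycle contains $A_n$.
* (Jordan–Wielandt; Dixon–Mortimer, *Permutation Groups*, Thm 3.3D.) A primitive group on an infinite set $\Omega$ containing a nonidentity permutation of finite support contains the group $\mathrm{Alt}(\Omega)$ of finitary even permutations.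
* For $n\ge7$ every automorphism of $A_n$ is induced by $S_n$.

**Reduction by duality.** This step cuts the pairs down to two classes. Replacing $(x,y)$ by $(x,z^{-1})$ interchanges $k$ and $m$, since $xz^{-1}=xy^{-1}x$ has order $k$. If $\alpha$ inverts $x$ and $y$, then $\alpha(z)=xy^{-1}$, and following $\alpha$ by conjugation by $x$ sends $z$ to $y^{-1}x=z^{-1}$ and fixes $x$; so the pair $(x,z^{-1})$ is inverted too, and the converse follows by applying the same operation again. In the same way an isomorphism $(x_1,y_1)\mapsto(x_2,y_2)$ takes $z_1^{-1}$ to $z_2^{-1}$, and one with $y_1\mapsto y_2^{-1}$ becomes, after conjugation by $x_2$, one with $z_1^{-1}\mapsto z_2$. So both theorems for $(k,m)$ are equivalent to those for $(m,k)$. By (i) we assume $k,m\ge4$. If one of the two is odd, call it $m$; otherwise call the larger one $m$. Since $(4,4)$ is not hyperbolic, we are in one of two classes: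

* Class O: $m\ge5$ odd, $k\ge4$.
* Class E: $k\le m$ both even, $k\ge4$, $m\ge6$.

Put $c=\lceil m/2\rceil$. Then $3\le c\le m-2$.

## 3. Cyclic covers: the right sizes, a group that is too small

We want $\Delta$-sets of unbounded size built in a uniform way. The obvious source is a chain of copies of one fixed finite $\Delta$-set.

**Lemma 3 (cyclic covers).** Let $A=K\backslash\Delta$ be finite, $\phi:K\to\mathbb Z$ a surjective homomorphism, $D^0=\ker\phi\backslash\Delta$, and let $\tau$ be the map $(\ker\phi)g\mapsto(\ker\phi)u_1g$, where $u_1\in K$ and $\phi(u_1)=1$. Then $\tau$ commutes with $\Delta$, $\langle\tau\rangle\cong\mathbb Z$ acts freely, and $D^0/\langle\tau\rangle=A$. Cycles of $x,y,z$ on $A$ lift to cycles of the same length on $D^0$ and on $D^0/\tau^N$, a transitive $\Delta$-set of size $N|A|$. The lifts to $D^0$ of a cycle $F$ are $\tilde F\tau^i$ ($i\in\mathbb Z$), pairwise distinct, and $\tilde F\tau^i$, $\tilde F\tau^{i'}$ have the same image in $D^0/\tau^N$ if and only if $N\mid i-i'$. The signs of $x,y$ on $D^0/\tau^N$ are the $N$-th powers of those on $A$.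

*Proof.* $\tau$ is well defined since $u_1$ normalizes $\ker\phi$, and it commutes with right multiplication. The points of $D^0$ over $K g$ are the $(\ker\phi)u_1^ig$, one for each $i\in\mathbb Z$; this gives freeness and the quotient. Let $w\in\{x,y,z\}$ have order $o$ in $\Delta$, and let $p\in D^0$ lie over a $w$-cycle of length $l$, so $l\mid o$. Then $pw^l=p\tau^j$ for some $j$, so $p=pw^o=p\tau^{jo/l}$ and $j=0$. So the cycle of $p$ has length $l$. If $\tilde F\tau^i=\tilde F$, then for $p\in\tilde F$ we have $p\tau^i=pw^a$ with $l\mid a$, so $p\tau^i=p$ and $i=0$. If $\tilde F\tau^i$ and $\tilde F\tau^{i'}$ have the same image mod $\tau^N$, then $\tilde F\tau^{i}=\tilde F\tau^{i'+Nj}$ for some $j$, so $N\mid i-i'$. In particular lengths do not change in $D^0/\tau^N$, each cycle of $A$ has exactly $N$ lifts there, and the signs follow. $\square$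

*Example.* For $(5,5)$ and the five-point set $x=(1\,3)(2\,4)$, $y=(1\,2\,3\,4\,5)$ of genus 1, let $D^0=\{1,\dots,5\}\times\mathbb Z$, with $(a,i)y=(ay,i)$, and let $x$ swap $(1,i)\leftrightarrow(3,i+1)$, $(2,i)\leftrightarrow(4,i+1)$ and fix $(5,i)$. The $z$-cycles close up:
$$(1,i)\mapsto(4,i+1)\mapsto(3,i)\mapsto(2,i-1)\mapsto(5,i)\mapsto(1,i).$$
So this is a $\Delta$-set, transitive because $y$ joins all points of one level and $x$ changes levels, and $\tau\colon(a,i)\mapsto(a,i+1)$ commutes with $x,y$.

The rings $D^0/\tau^N$ have sizes $N|A|$ with $N$ at our disposal, and $x,y,z$ have the right orders on them as soon as they do on $A$. A sensible person would now hope that $\Delta$ induces an alternating group on a ring. It never does when $|A|>1$ and $N>1$: the orbits of $\tau$ are blocks, so the group is imprimitive. In fact it is very small. Let $\Delta_0$ be the kernel of $\Delta$ on $A$. An element of $\Delta_0$ preserves each $\tau$-orbit and commutes with $\tau$, so it acts on each $\tau$-orbit as a power of $\tau$. Hence $\Delta_0$ acts as an abelian group, and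
$$[\Delta_0,\Delta_0]\ \text{ acts trivially on } D^0. \tag{5}$$

The obstruction (5) is also the way out. Change the action of $x$ at finitely many points of the infinite chain $D^0$. Then every element of $[\Delta_0,\Delta_0]$ acts as a permutation of finite support. If the changed infinite set is primitive, the Jordan–Wielandt theorem shows that some word $w$ in $x,y$ acts as a 3-cycle. A word has finite length, so it sees only a bounded part of the chain, and the same $w$ acts as a 3-cycle on all long rings carrying the same changes. Nothing has to be computed in the finite rings. Moreover, if each change adds exactly one point, then $N|A|+J$ points can be reached with $J$ changes, so all residues modulo $|A|$ occur. Finally, the positions of the changes along the chain can be arranged symmetrically or not, and this decides between regular and chiral.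

To run this we need, in order: a local change that respects the relations of $\Delta$ (Section 4); a reflection on $D^0$ (Section 5); a finite $\Delta^*$-set $A$ of genus $\ge1$ on which the local change is possible, with $x,y$ even and, for a reason that appears in Lemma 13, with $|A|$ prime (Sections 6–9); primitivity (Sections 10–11); the descent to rings (Section 12); and a proof that symmetry of the ring forces symmetry of the positions (Sections 13–14).

## 4. Sites and handles

This section provides the two surgeries on $\Delta$-sets and says how they behave under a reflection. Both act only at fixed points of $x$, so all nontrivial $x$-steps survive.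

**Lemma 4 (mirror rule).** In a $\Delta^*$-set let $p,p'$ be $x$-fixed with $pz^d=p'$. Then $pt,p't$ are $x$-fixed and $(p't)z^d=pt$. If $F$ is the $z$-cycle of $p$, the $z$-cycle of $pt$ is $Fxt$; the two have equal length.

*Proof.* $ptx=pxt=pt$, and likewise for $p'$. By (3) and (2), $(p't)z^d=(p'\iota(z)^d)t=(p'xz^{-d}x)t=(p'z^{-d}x)t=(px)t=pt$. Similarly $(pt)z^i=(pxz^{-i}x)t=(pz^{-i})xt$ for all $i$. $\square$

**Definition 8 (site, modification).** A site is $\sigma=(q;r,s)$ with $q,r,s$ distinct $x$-fixed points in one $z$-cycle (its face) of length $m$, and $s=rz$; note $rz=(rx)y=ry$. Modifying at $\sigma$ means: add a new point $q'$; let $y$ fix $q'$; let the new $x$ swap $q\leftrightarrow q'$ and $r\leftrightarrow s$; change nothing else.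

*Example.* In the five-point set for $(6,5)$, with $x=(3\,5)$, $y=(1\,2\,3)(4\,5)$, $z=(1\,2\,3\,4\,5)$, the triple $(4;1,2)$ is a site. Modifying with $q'=6$ gives $x=(3\,5)(4\,6)(1\,2)$, the same $y$, and $z=(1\,3\,4\,6\,5)(2)$.

**Lemma 5.** Modifying at a site gives a $\Delta$-set with one more point. The face loses $s$ and gains $q'$, so it still has length $m$, and $s$ becomes $z$-fixed. The signs of $x$ and $y$, the number $\chi$ and transitivity are unchanged. Sites with distinct faces can be modified independently. In a $\Delta^*$-set the mirror image $\sigma t=(qt;st,rt)$ of a site is a site; if a $t$-invariant set of sites with distinct faces is modified, then $t$ extends by $q'_\sigma t=q'_{\sigma t}$.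

*Proof.* The new $z$ is the new $x$ followed by $y$. So $q\mapsto q'y=q'$; $q'\mapsto qy$, which is the old $qz$; $r\mapsto sy$, which is the old $sz$; $s\mapsto ry=s$. Elsewhere $z$ is unchanged. This proves the claim on cycles, and $x^2=y^k=z^m=1$ still holds. The permutation $x$ gains two transpositions and $y$ a fixed point. Here $v$ and $f$ grow by $1$ and $e$ by $2$, so $\chi$ is unchanged. Transitivity: old nontrivial steps survive, and $q'$ is attached to $q$. The modification changes $z$ only at $q,r,s$ and the new point, all on one face, so other sites are unaffected. By Lemma 4, $(st)z=rt$, and $qt$ lies in the $z$-cycle of $rt$, of length $m$; so $\sigma t$ is a site. For the extended $t$: $q_\sigma xt=q'_{\sigma t}=q_\sigma tx$, and $t$ carries $\{r,s\}$ to the corresponding pair of $\sigma t$, so $t$ commutes with the new $x$; and $q'_\sigma$, $q'_{\sigma t}$ are both $y$-fixed. $\square$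

**Definition 9 (handle).** A $d$-handle, $0<d<m$, is a pair $(a_1,a_2)$ of distinct $x$-fixed points in one $z$-cycle of length $m$ with $a_1z^d=a_2$.

*Example.* In the same set, $(1,2)$ is a 1-handle and $(1,4)$ is a 3-handle.

**Lemma 6 (joining along handles).** Let $(a_1,a_2)$ and $(e_1,e_2)$ be $d$-handles in different $z$-cycles of a $\Delta$-set. Multiplying $x$ by $(a_1\,e_1)(a_2\,e_2)$ gives a $\Delta$-set; the two $z$-cycles are replaced by two $z$-cycles of length $m$, and $z$ changes only at the four points. If this joins two finite transitive sets, the result is transitive and the genera add. In a $\Delta^*$-set the mirror image of the $d$-handle $(a_1,a_2)$ is the $d$-handle $(a_2t,a_1t)$.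

*Proof.* With the old $z$ on the right, the new $z$ maps $a_1\mapsto e_1z$, $e_1\mapsto a_1z$, $a_2\mapsto e_2z$, $e_2\mapsto a_2z$. So the new cycles are $\{a_1z,\dots,a_2\}\cup\{e_2z,\dots,e_1\}$ and $\{e_1z,\dots,e_2\}\cup\{a_2z,\dots,a_1\}$, both of length $d+(m-d)=m$. When two sets are joined, $v$ and $f$ add and $e$ adds plus 2, so $\chi=\chi_1+\chi_2-2$, which by (4) means $g=g_1+g_2$. The last claim is Lemma 4. $\square$

*Example.* Take two copies of the five-point set for $(6,5)$ and join along the 3-handles $(1,4)$ and $(1',4')$: the $z$-cycles become $(2\,3\,4\,5'\,1')$ and $(2'\,3'\,4'\,5\,1)$. Here $v=4$, $f=2$, $e=4$, $\chi=2$.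

In a cyclic cover, Lemma 3 shows that a site $\sigma$ of $A$ lifts to sites $\sigma_i=\sigma_0\tau^i$ ($i\in\mathbb Z$) of $D^0$ with distinct faces, and that in $D^0/\tau^N$ the faces are distinct for $i$ distinct modulo $N$.

## 5. Lifting a reflection to a cyclic cover

For regular maps we need the infinite chain to carry a reflection that reverses its direction. This is where genus $\ge1$ enters a second time.

**Lemma 7.** Let $A$ be a finite transitive $\Delta^*$-set of genus $\ge1$ and $K$ the stabilizer in $\Delta$ of a point $a_0$. There is a surjection $\phi:K\to\mathbb Z$ such that $D^0$ (as in Lemma 3) carries an involution $\hat t$ covering $t$, with $(pg)\hat t=(p\hat t)\iota(g)$ and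
$$\tau\hat t=\hat t\tau^{-1}. \tag{6}$$
All $\hat t\tau^s$ ($s\in\mathbb Z$) are involutions with the same properties.

*Proof.* Let $K^*$ be the stabilizer of $a_0$ in $\Delta^*$, so $K=K^*\cap\Delta$. Since $\Delta$ is transitive, $[\Delta^*:K^*]=|A|=[\Delta:K]$, so $K$ has index 2 in $K^*$. Choose $\theta\in K^*\setminus K$.

**Step 1: an eigenvector.** We look for $\phi$ reversed by $\theta$. The isometry $\theta$ reverses orientation and normalizes $K$, so it induces an orientation-reversing homeomorphism of $X=\mathbb H^2/K$. It acts on $H^1(X;\mathbb Q)=\mathrm{Hom}(K,\mathbb Q)$ by conjugation, as an involution, since $\theta^2\in K$ and conjugation by elements of $K$ acts trivially. The action is not the identity: it is $-1$ on $H^2(X;\mathbb Q)$, while the cup product $H^1\times H^1\to H^2$ is nonzero because the genus is at least 1. So there is a $(-1)$-eigenvector. Scale it to a surjection $\phi:K\to\mathbb Z$; then $\phi(\theta h\theta^{-1})=-\phi(h)$ for $h\in K$.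

**Step 2: the involution.** We define $\hat t$ and check its properties. Put $\bigl((\ker\phi) g\bigr)\hat t=(\ker\phi)\,\theta gt$; note $\theta gt\in\Delta$. It is well defined as $\theta$ normalizes $\ker\phi$. Since $\theta gg't=\theta gt\cdot tg't$, we get $(pg')\hat t=(p\hat t)\iota(g')$. It covers $t$ because $K^*\theta gt=K^*gt$. For (6): $(\ker\phi)\theta u_1gt=(\ker\phi)(\theta u_1\theta^{-1})\theta gt$ and $\phi(\theta u_1\theta^{-1})=-1$. Finally $\hat t^2$ maps $(\ker\phi)g$ to $(\ker\phi)\theta^2g$, so $\hat t^2=\tau^{\phi(\theta^2)}$, and $\phi(\theta^2)=\phi(\theta\theta^2\theta^{-1})=-\phi(\theta^2)$ gives $\hat t^2=1$. By (6), $(\hat t\tau^s)^2=\hat t^2\tau^{-s}\tau^s=1$, and the other properties are clear since $\tau$ commutes with $\Delta$. $\square$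

*Example.* In the five-point example of Section 3, $\hat t\colon(a,i)\mapsto(-a,-i)$ works. It inverts $y$ and reverses $\tau$. It commutes with $x$: $(1,i)x\hat t=(3,i+1)\hat t=(2,-i-1)$ and $(1,i)\hat tx=(4,-i)x=(2,-i-1)$; $(2,i)x\hat t=(4,i+1)\hat t=(1,-i-1)$ and $(2,i)\hat tx=(3,-i)x=(1,-i-1)$. Since $x$ is an involution, this also covers the points with first coordinate $3$ and $4$, and $(5,i)\mapsto(5,-i)$.

**Lemma 8 (symmetric sites).** In the situation of Lemma 7 let $\sigma=(q;r,s)$ be a site of $A$ with $qt=q$, $rt=s$, and fix a lift $\sigma_0=(q_0;r_0,s_0)$. After multiplying $\hat t$ by a power of $\tau$ we have $\sigma_0\hat t=\sigma_0$ and $\sigma_i\hat t=\sigma_{-i}$ for all $i$.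

*Proof.* $q_0\hat t$ lies over $qt=q$, so $q_0\hat t=q_0\tau^j$ for some $j$; replace $\hat t$ by $\hat t\tau^{-j}$. Write $r_0=q_0z^l$. Then $r_0\hat t=q_0\iota(z)^l=q_0xz^{-l}x=q_0z^{-l}x$. This lies over $rt=s$, and $s$ is $x$-fixed, so $q_0z^{-l}$ lies over $s$ and on the face of $q_0$, which maps bijectively to the face of $q$. Thus $q_0z^{-l}=s_0$ and $r_0\hat t=s_0x=s_0$. So $\sigma_0\hat t=(q_0\hat t;s_0\hat t,r_0\hat t)=\sigma_0$, and $\sigma_i\hat t=\sigma_0\tau^i\hat t=\sigma_0\hat t\tau^{-i}=\sigma_{-i}$. $\square$

Symmetric sites exist only for odd $m$: if $q=rz^{j}$, Lemma 4 gives $(qt)z^{j}=rt$, that is, $qz^{j}=s$, so $rz^{2j}=rz$ and $2j\equiv1\pmod m$. This is why Class E needs its own construction. There we shall use a site and its mirror image on different faces.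

## 6. Three semi-edges on one face in an infinite set

We now begin to build $A$. A face with semi-edges in positions $0,1,c$ carries the site formed by these positions and both kinds of handle we need. Put
$$h_i=z^ixz^{-i},\qquad S=\langle h_0,h_1,h_c\rangle\le\Delta .$$
A point $o$ of a $\Delta$-set is fixed by $S$ exactly when $o,oz,oz^c$ are $x$-fixed. For finite sets with this property to be plentiful, $S$ must be small.

**Lemma 9.** $S$ has infinite index in $\Delta$, and $S\cap\langle y\rangle=S\cap\langle z\rangle=1$.

*Proof.* It suffices to construct an infinite transitive $\Delta$-set $Y$, all of whose $y$-cycles have length $k$ and all of whose $z$-cycles have length $m$, with a point $o$ such that $o,oz,oz^c$ are $x$-fixed. Then $S\le\mathrm{Stab}(o)$, which has infinite index and contains no nontrivial power of $y$ or $z$. We take for $Y$ the darts of a map on an open disc with all vertices of degree $k$ and all faces $m$-gons, semi-edges allowed, each counting as one dart and one side. Here $y$ is rotation at the vertices, $x$ reverses edges and fixes semi-edges, and $z=xy$ walks around faces. We need a face $F$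 whose sides number $0,1,c$, counted in the direction of $z$, are semi-edges; $o$ is the dart of side $0$.

**Step 1: layering.** This step extends suitable finite discs to an open disc. Call a closed disc with finite cell structure extendable if all faces are $m$-gons, interior vertices have degree $k$, the boundary is a circle of at least one edge, and each boundary vertex $v$ has a number $c_v$ of face corners with $1\le c_v\le k-2$. A boundary vertex with $c_v$ corners has $c_v+1$ darts. At each boundary vertex $v$ attach $k-c_v-1\ge1$ outward spokes. Fill the sector between consecutive spokes at the same vertex by an $m$-gon with sides spoke, spoke and an outer path of $m-2$ sides. Fill the sector between the last spoke at a boundary vertex and the first spoke at the next one by an $m$-gon with sides spoke, boundary edge, spoke and an outer path of $m-3\ge1$ sides. (If there is only one spoke altogether, its two sides are used.) Each old boundary vertex now has $c_v+(k-c_v-2)+2=k$ corners and is interior. The new boundary vertices are spoke ends, with 2 corners, or lie inside outer paths, with 1 corner; and $2\le k-2$. So the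 larger disc is extendable and contains the old one in its interior. Iterating gives an open disc with infinitely many vertices, all of degree $k$; the graph is connected, so $\Delta$ is transitive on darts. It remains to find an extendable disc containing $F$.

**Step 2: folding a polygon.** This step produces $F$. Take an $m$-gon with vertices $v_0,\dots,v_{m-1}$, side $i$ from $v_i$ to $v_{i+1}$, and fold sides $0,1,c$ about their midpoints. The result is a disc whose boundary is formed by the $m-3\ge2$ other sides. Its boundary vertices are $u=v_0=v_1=v_2$ with 3 corners, $w=v_c=v_{c+1}$ with 2 corners, and all others with 1 corner. Here $u\ne w$, because the families of sides $2,\dots,c-1$ and $c+1,\dots,m-1$ are both nonempty.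

**Step 3: making it extendable.** The only possible trouble is the vertex $u$ with 3 corners.

* $k\ge5$: then $3\le k-2$, and the disc is extendable.
* $k=4$, $m\ge7$: now $c\ge4$ and $c\le m-3$, so there are at least 2 sides between $u$ and $w$ in both directions. Glue an $m$-gon along the boundary path formed by sides $m-1$ and $2$, which meet at $u$. Now $u$ is interior of degree 4. The ends $v_{m-1},v_3$ of this path are distinct, different from $w$, and now have 2 corners; $w$ has 2; the new vertices have 1. Extendable.
* $k=4$, $m=6$, $c=3$: the boundary is a triangle formed by side 2 from $u$ to $w$, side 4 from $w$ to $v=v_5$, and side 5 from $v$ to $u$, with $3,2,1$ corners at $u,w,v$. Glue a hexagon along the path $v,u,w$ (sides $5,2$); its other four sides run along $w,x_1,x_2,x_3,v$. Now $u$ is interior of degree 4, and $w,v$ have $3,2$ corners. Glue a hexagon along the path $x_1,w,v$, whose second edge is side 4, with new path $v,y_1,y_2,y_3,x_1$. Now $w$ is interior of degree 4, $v$ has 3 corners, $x_1$ has 2. Glue a hexagon along the path $x_3,v,y_1$, with 3 new vertices. Now $v$ is interior of degree 4. The boundary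 vertices are $x_3,y_1,x_1$ with 2 corners and $x_2,y_2,y_3$ and the 3 new ones with 1 corner. Extendable.
* $k=4$, $m=5$, $c=3$: the boundary consists of sides $2$ and $4$, joining $u$ (3 corners) and $w$ (2 corners). Attach one spoke at $w$ and fill the annulus outside by a pentagon with sides spoke, side, side, spoke, and one outer loop. It adds 1 corner at $u$, 2 at $w$ and 2 at the spoke end. Now $u,w$ are interior of degree 4, and the boundary is a loop at a vertex with 2 corners. Extendable. $\square$

## 7. Three semi-edges on one face in a finite set of positive genus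

This section turns the infinite set into a finite one by LERF, and arranges positive genus so that cyclic covers exist.

**Lemma 10.** (a) There is a finite-index subgroup $K_2\le\Delta$ with $S\le K_2$, $K_2\cap\langle y\rangle=K_2\cap\langle z\rangle=1$, and $K_2\backslash\Delta$ of genus $\ge1$.

(b) In Class O put $\tau_0=txz^{-1}\in\Delta^*$. One can choose $K_2$ in (a) with $\tau_0K_2\tau_0=K_2$, and $\tau_0^2=1$.

*Proof.* **Step 1: the reflection $\tau_0$ normalizes $S$ (Class O).** By (2), $\tau_0^2=(tx\,z^{-1}\,tx)z^{-1}=zz^{-1}=1$, and so also $\tau_0=\tau_0^{-1}=z\,tx$. Then $\tau_0z\tau_0=txz^{-1}\cdot z\cdot txz^{-1}=z^{-1}$ and $\tau_0x\tau_0=z\,tx\cdot x\cdot tx\,z^{-1}=zxz^{-1}$. Hence $\tau_0h_i\tau_0=z^{-i}zxz^{-1}z^i=h_{1-i}$. As $2c=m+1\equiv1\pmod m$, $\tau_0$ swaps $h_0,h_1$ and fixes $h_c$. So $S^*=S\cup S\tau_0$ is a group, $S^*\cap\Delta=S$, and $S^*$ has infinite index in $\Delta^*$.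

**Step 2: finite-index subgroups of large index.** We apply LERF, to $S^*\le\Delta^*$ in Class O and to $S\le\Delta$ in Class E. By Lemma 9, for each of the finitely many nontrivial powers of $y$ and $z$ there is a finite-index subgroup containing $S^*$ (resp. $S$) but not that power; their intersection $L_0$ contains no nontrivial power of $y$ or $z$. The indices of such subgroups are unbounded: for every finite-index $L\supseteq S^*$ (resp. $S$), $L\cap L_0$ is again such a subgroup; if their indices were bounded, there would be only finitely many of them, as a finitely generated group has only finitely many subgroups of bounded index, and $S^*$ (resp. $S$), which is the intersection of all these, would have finite index. So we may choose one of index $n_1$ with $n_1\mu\ge6$. In Class E call it $K_1$. In Class O let $K_1$ be its intersection with $\Delta$; since it contains $\tau_0\notin\Delta$, we have $[\Delta:K_1]=n_1$, and $\tau_0$ normalizes $K_1$. In both classes $S\le K_1$ and $K_1\cap\langle y\rangle=K_1\cap\langle z\rangle=1$.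

**Step 3: positive genus.** If $K_1$ has genus $\ge1$, take $K_2=K_1$. Otherwise $K_1=\langle c_1,\dots,c_r\mid c_j^{m_j},\ c_1\cdots c_r\rangle$, and Riemann–Hurwitz gives
$$6\le n_1\mu=-2+\sum_{j=1}^r\Bigl(1-\frac1{m_j}\Bigr)<r-2,$$
so $r\ge9$. We kill the three involutions and look at what is left. The stabilizer in $\Delta$ of the fixed point of $h_i$ in $\mathbb H^2$ is $\langle h_i\rangle$, of order 2, so $h_i$ is $K_1$-conjugate to some $c_j$ with $m_j=2$. Let $R$ be the normal closure of $h_0,h_1,h_c$ in $K_1$; it is the normal closure of at most three of the $c_j$. So $K_1/R$ is the genus-0 group with at least 6 remaining periods. Since $-2+6\cdot\frac12=1>0$, it is an infinite cocompact Fuchsian group. It has a finite-index torsion-free normal subgroup $K_2/R$, a surface group of genus $\ge2$. Thus $\mathrm{Hom}(K_2,\mathbb Q)\ne0$, so $K_2\backslash\Delta$ has genus $\ge1$, and $S\le R\le K_2\le K_1$. In Class O, $\tau_0$ normalizes $K_1$ and permutes $h_0,h_1,h_c$, so it normalizes $R$; replace $K_2$ by $K_2\cap\tau_0K_2\tau_0\supseteq R$, which has finite index in $K_2$ and hence still has genus $\ge1$. $\square$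

In $B=K_2\backslash\Delta$ with base point $o$ (the coset $K_2$) put $p_i=oz^i$, $i\in\mathbb Z/m$. The $z$-cycle of $o$ has length $m$, its $y$-cycle has length $k$, and $p_0,p_1,p_c$ are $x$-fixed. So $(p_c;p_0,p_1)$ is a site, $(p_0,p_1)$ is a 1-handle and $(p_0,p_c)$ is a $c$-handle.

## 8. Odd symmetric cores for even $k$ and $m$

In Class E the set $A$ will consist of a set $A_0$, its mirror image, and a connecting piece $Q$ between them. Since $|A|$ must be odd, $|Q|$ must be odd, and $Q$ must carry its own reflection and two mirror-image handles.

**Lemma 11.** In Class E there is a finite transitive $\Delta^*$-set $Q$ with $|Q|$ odd, $x,y$ even on $Q$, and a $d$-handle $(e_1,e_2)$ with $e_1,e_2,e_1t,e_2t$ distinct, where $d=m/2$ if $k\in\{4,6\}$ and $d=1$ if $k\ge8$. For $k\in\{4,6\}$ the handles $(e_1,e_2)$ and $(e_2t,e_1t)$ lie in different $z$-cycles.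

*Proof.* **Step 1: subdivision.** This device lengthens faces without touching the long $y$-cycles. Subdividing an $x$-pair $\{p,p^*\}$ $j$ times means replacing it by a path through $j$ new 2-cycles $(n_i\,n_i')$ of $y$: $x$ now swaps $p\leftrightarrow n_1$, $n_i'\leftrightarrow n_{i+1}$, $n_j'\leftrightarrow p^*$. (For $j=0$ nothing is changed.) It is allowed since $k$ is even. For $z=xy$ we get $pz=n_1y=n_1'$, $n_i'z=n_{i+1}'$, $n_j'z=p^*y$, which is the old $pz$; and $p^*z=n_j'y=n_j$, $n_{i+1}z=n_i$, $n_1z=py$, which is the old $p^*z$. So $n_1',\dots,n_j'$ are inserted directly after $p$ and $n_j,\dots,n_1$ directly after $p^*$. This adds $j$ 2-cycles to $x$ and $j$ to $y$ and keeps transitivity.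

In the three constructions below, $x$ swaps $X\leftrightarrow X^*$ for each letter having a starred partner, swaps $\ell\leftrightarrow\ell'$ (and $g\leftrightarrow h$, $g'\leftrightarrow h'$ in the third), and fixes the rest; $t$ exchanges primed and unprimed symbols, including $\ell\leftrightarrow\ell'$, and fixes symbols without a primed partner. Clearly $t$ commutes with $x$. It inverts $y$ provided that it maps every $y$-cycle to the reverse of a $y$-cycle. The $z$-cycles are read off from $pz=(px)y$.

**Step 2: $k=4$, $m=6+2j$.** Start with
$$y=(L\,C'A\,C)(A^*\alpha' B\,\alpha)(B^*D's\,D)(E\,\ell\,\ell'E')(C^*\beta D^*E^*)(E'^*D'^*\beta'C'^*)(L^*),$$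
$$z=(A^*C\beta D^*B^*\alpha)(A\,\alpha'B\,D'\beta'C'^*)(s\,D\,E^*\ell\,E'D'^*)(L\,L^*C'E'^*E\,C^*)(\ell').$$
For instance $A^*z=Ay=C$, $Cz=C^*y=\beta$, $\beta z=\beta y=D^*$, $D^*z=Dy=B^*$, $B^*z=By=\alpha$, $\alpha z=\alpha y=A^*$; the other cycles are checked in the same way. The map $t$ reverses each of the first four $y$-cycles, for example it sends $(L\,C'A\,C)$ to $(L\,C\,A\,C')$; it maps the fifth to $(C'^*\beta'D'^*E'^*)$, the reverse of the sixth, and conversely; and it fixes $L^*$. Number the $y$-cycles $1,\dots,7$ in order. The $x$-pairs of $L,A,B,C,C',D,E$ join cycles $1$–$7$, $1$–$2$, $2$–$3$, $1$–$5$, $1$–$6$, $3$–$5$, $4$–$5$, so the set is transitive. Subdivide $\{A,A^*\},\{B,B^*\},\{E,E^*\},\{E',E'^*\}$ $j$ times each; new points on $A,B$ are fixed by $t$, those on $E,E'$ are exchanged. Among the eight points $A,A^*,B,B^*,E,E^*,E',E'^*$, the four 6-cycles of $z$ contain $\{A^*,B^*\}$, $\{A,B\}$, $\{E^*,E'\}$, $\{E'^*,E\}$ respectively, so each grows by $2j$ to length $m$. Now $|Q|=25+8j$ is odd; $x$ has $10+4j$ 2-cycles; $y$ has six 4-cycles and $4j$ 2-cycles; so both are even. The handle is $(e_1,e_2)=(\alpha,\beta)$: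 from $\alpha$ the cycle runs to $A^*$, through $j$ new points, to $C$, to $\beta$, so $\alpha z^{j+3}=\beta$ and $j+3=m/2$. It lies in the first $z$-cycle; the mirror handle $(\beta',\alpha')$ lies in the second.

**Step 3: $k=6$, $m=6+2j$.** Start with
$$y=(L\,a'c's\,c\,a)(b\,d\,\ell\,\ell'd'b')(a^*\beta\,b^*)(\gamma\,c^*d^*)(b'^*\beta'a'^*)(d'^*c'^*\gamma')(L^*),$$
$$z=(a\,\beta\,b^*d\,\gamma\,c^*)(c'\gamma'd'^*b'\beta'a'^*)(s\,c\,d^*\ell\,d'c'^*)(L\,L^*a'b'^*b\,a^*)(\ell').$$
For instance $az=a^*y=\beta$, $\beta z=b^*$, $b^*z=by=d$, $dz=d^*y=\gamma$, $\gamma z=c^*$, $c^*z=cy=a$. The map $t$ reverses the first two $y$-cycles, maps the third to $(a'^*\beta'b'^*)$, the reverse of the fifth, and the fourth to $(\gamma'c'^*d'^*)$, the reverse of the sixth, and conversely, and fixes $L^*$. The pairs of $L,a,b,c,a',c'$ join the $y$-cycles $1$–$7$, $1$–$3$, $2$–$3$, $1$–$4$, $1$–$5$, $1$–$6$: transitive. Subdivide $\{b,b^*\},\{c,c^*\},\{b',b'^*\},\{c',c'^*\}$ $j$ times each, $t$ exchanging the new points. The 6-cycles of $z$ contain $\{b^*,c^*\}$, $\{c',b'\}$, $\{c,c'^*\}$, $\{b'^*,b\}$ respectively, so all grow to length $m$. Again $|Q|=25+8j$;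 $x$ has $10+4j$ 2-cycles; $y$ has two 6-cycles, four 3-cycles and $4j$ 2-cycles; both are even. The handle is $(e_1,e_2)=(\beta,\gamma)$: from $\beta$ the cycle runs to $b^*$, through $j$ new points, to $d$, to $\gamma$, so $\beta z^{j+3}=\gamma$ and $j+3=m/2$. It lies in the first $z$-cycle; the mirror handle $(\gamma',\beta')$ lies in the second.

**Step 4: $k\ge8$.** Put $\nu=(k-4)/2\ge2$ and $j=(m-k)/2\ge0$. Start with
$$y=(L\,\alpha'_1\cdots\alpha'_\nu\,g'\,s\,g\,\alpha_\nu\cdots\alpha_1)(h\,\delta_1\cdots\delta_\nu\,\ell\,\ell'\,\delta'_\nu\cdots\delta'_1\,h')(L^*),$$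
$$z=(L\,L^*\alpha'_1\cdots\alpha'_\nu\,g'\,h\,\alpha_\nu\cdots\alpha_1)(s\,g\,\delta_1\cdots\delta_\nu\,\ell\,\delta'_\nu\cdots\delta'_1\,h')(\ell').$$
Here $g'z=h'y=h$, $hz=gy=\alpha_\nu$, $gz=hy=\delta_1$, $\ell z=\ell'y=\delta'_\nu$, $h'z=g'y=s$, $\ell'z=\ell y=\ell'$. The map $t$ reverses each $y$-cycle; the pairs $\{L,L^*\}$, $\{g,h\}$ show transitivity. Both long $y$-cycles and both long $z$-cycles have length $4+2\nu=k$. Subdivide $\{g,h\},\{g',h'\}$ $j$ times each, $t$ exchanging the new points. The long $z$-cycles contain $\{g',h\}$ and $\{g,h'\}$, so both get length $k+2j=m$. Now $|Q|=2k+1+4j=2m+1$; $x$ has $2j+4$ 2-cycles; $y$ has two $k$-cycles and $2j$ 2-cycles; both are even. The handle is $(e_1,e_2)=(\alpha_2,\alpha_1)$, with $\alpha_2z=\alpha_1$. $\square$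

## 9. A symmetric set of odd prime size with a site

**Proposition 12.** There is a finite transitive $\Delta^*$-set $A$ with: $|A|$ an odd prime; $x,y$ even on $A$; genus $\ge1$; $y$ has a $k$-cycle on $A$; and a site $\sigma=(q;r,s)$ such that in Class O $qt=q$, $rt=s$, while in Class E the faces of $\sigma$ and $\sigma t$ are different.

*Proof.* We take a cyclic cover of $B$ and adjust its size to a prime by modifications.

**Step 1: Class O.** Let $K_2^*=K_2\cup K_2\tau_0$, a group by Lemma 10(b), and $B=K_2^*\backslash\Delta^*$. As a $\Delta$-set this is $K_2\backslash\Delta$; put $b=|B|$. We first check that the site is symmetric. From $o\tau_0=o$ we get $o\,tx=oz$, hence by (2) $p_i\,tx=o\,tx\,z^{-i}=p_{1-i}$. For the $x$-fixed points $p_0,p_1,p_c$ we have $p_i\,tx=p_i\,xt=p_it$, so $p_0t=p_1$ and $p_ct=p_{1-c}=p_c$. So the site $(p_c;p_0,p_1)$ satisfies the hypothesis of Lemma 8. Apply Lemmas 7 and 8 to $B$: we get lifts $\sigma_i$ with $\sigma_i\hat t=\sigma_{-i}$. The involution $\hat t$ descends to $D^0/\tau^N$ by (6). In $D^0/\tau^N$ with $N$ even, $N>2b$, modify at $\sigma_0,\sigma_{\pm1},\dots,\sigma_{\pm j}$ with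 $0\le j<b$; these sites have distinct faces since $j<N/2$, and they form a $\hat t$-invariant set, so by Lemma 5 the result $A$ is a transitive $\Delta^*$-set. Its size is $Nb+2j+1$. Every sufficiently large prime $P$ has this form: divide with remainder, $(P-1)/2=(N/2)b+j$. Signs are even since $N$ is even and modification does not change them. The site $\sigma_{N/2}$ is unmodified, and $\sigma_{N/2}\hat t=\sigma_{-N/2}=\sigma_{N/2}$; take it as $\sigma$. The genus is $\ge1$, because it is $\ge1$ for the cover of $B$ and modification preserves $\chi$. The $y$-cycle of length $k$ lifts and is untouched.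

**Step 2: Class E.** Let $B=K_2\backslash\Delta$, $b=|B|$, and let $\phi:K_2\to\mathbb Z$ be any surjection. Let $\sigma_i$ be the lifts of $(p_c;p_0,p_1)$. In $D^0/\tau^N$, $N\ge b+2$, reserve the face $F_0$ of $\sigma_0$, modify at $\sigma_1,\dots,\sigma_j$ ($0\le j<b$), and leave $\sigma_{j+1}$ unmodified; as $j+1\le b<N$, the faces of $\sigma_0,\dots,\sigma_{j+1}$ are distinct. The result $A_0$ has $Nb+j$ points and genus $\ge1$. Let $\bar A_0$ be a copy with $\bar px=\overline{px}$, $\bar py=\overline{py^{-1}}$, and let $t$ swap $p\leftrightarrow\bar p$. On $\bar A_0$ the element $z$ acts as $xy^{-1}=xz^{-1}x$ does on $A_0$, so $\bar A_0$ is a $\Delta$-set with the same numbers $v,f,e$, and $A_0\cup\bar A_0$ is a $\Delta^*$-set.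

Let $(a_1,a_2)$ be the $d$-handle on $F_0$ lifting $(p_0,p_c)$ if $k\le6$ (then $d=c=m/2$), or $(p_0,p_1)$ if $k\ge8$ (then $d=1$), and let $(e_1,e_2)$ be the handle of $Q$ from Lemma 11. Join $A_0$ to $Q$ by $(a_1\,e_1)(a_2\,e_2)$ as in Lemma 6. Then join the result to $\bar A_0$ via the mirror $d$-handles $(\bar a_2,\bar a_1)$ and $(e_2t,e_1t)$, that is, by $(\bar a_2\ e_2t)(\bar a_1\ e_1t)$. The second join is legitimate: for $k\le6$ the handle $(e_2t,e_1t)$ is on a $z$-cycle of $Q$ untouched by the first join. For $k\ge8$ both handles of $Q$ lie on one $z$-cycle; but the first join changes $z$ only at $a_1,a_2,\alpha_1,\alpha_2$ and produces cycles of length $m$, so $\alpha_1'z=\alpha_2'$ still holds, on a cycle of length $m$, and $\alpha'_1,\alpha'_2$ are still $x$-fixed.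

The final $x$ commutes with $t$, and $y$ is unchanged. The result $A$ is a transitive $\Delta^*$-set of size $|Q|+2(Nb+j)$. Every sufficiently large prime $P$ is of this form, as $(P-|Q|)/2=Nb+j$ by division with remainder ($|Q|$ is odd). Signs: $A_0\cup\bar A_0$ contributes squares, $Q$ is even, and the joins contribute 4 transpositions to $x$. The genus is $2g(A_0)+g(Q)\ge2$. $A_0$ contains a $k$-cycle of $y$. Take $\sigma=\sigma_{j+1}$; its face lies in $A_0$, untouched by the joins, and that of $\sigma t$ lies in $\bar A_0$. $\square$

Fix such an $A$. Let $a_0\in A$, and let $\phi,D^0,\tau,\hat t$ be as in Lemma 7 for this $A$.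

## 10. Strands and their translation rates

This section describes how $\Delta_0$ moves the points of $D^0$ and shows that different strands can be told apart.

Choose a lift $\tilde a$ of each $a\in A$ and write $(a,i)=\tilde a\tau^i$, $\mathrm{pos}(a,i)=i$; so $D^0=A\times\mathbb Z$, the union of the strands $\{a\}\times\mathbb Z$. Let $\Delta_0$ be the kernel of $\Delta$ on $A$. It is normal of finite index, hence finitely generated, and $\iota$-invariant because $\iota(g)=tgt$. For $g\in\Delta_0$ we have $(a,i)g=(a,i+\varphi_a(g))$ with $\varphi_a\in\mathrm{Hom}(\Delta_0,\mathbb Z)$. For $h\in\Delta$, with $p$ over $a$, $(ph)(h^{-1}gh)=pgh=p\tau^{\varphi_a(g)}h=(ph)\tau^{\varphi_a(g)}$, so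
$$\varphi_{ah}(h^{-1}gh)=\varphi_a(g). \tag{7}$$
Using the lift $\ker\phi$ of $a_0$ we see $\varphi_{a_0}=\phi|_{\Delta_0}$, which is nonzero because restriction to a finite-index subgroup is injective. By (7) all $\varphi_a\ne0$. For $p$ over $a$ and $g\in\Delta_0$, (6) gives $(p\hat t)\iota(g)=(pg)\hat t=p\tau^{\varphi_a(g)}\hat t=(p\hat t)\tau^{-\varphi_a(g)}$, so
$$\varphi_{at}(\iota(g))=-\varphi_a(g). \tag{8}$$

*Example.* In the five-point example of Section 3, $x$ alone does not lie in $\Delta_0$, but (8) is visible on the level of $x$: $x$ raises the level at $1$ and lowers it at $4=1t$.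

**Lemma 13.** For $a\ne b$ in $A$ there is $g_{ab}\in\Delta_0$ with $\varphi_a(g_{ab})=0\neq\varphi_b(g_{ab})$.

*Proof.* Suppose not for some $a\neq b$. Then $\ker\varphi_a\subseteq\ker\varphi_b$, so $\varphi_b\in\mathbb Q\varphi_a$.

**Step 1: all rates are proportional.** Here primality of $|A|$ is used. By (7), proportionality of $\varphi_a,\varphi_b$ is a $\Delta$-invariant equivalence relation on $A$, with a class of more than one element. As $|A|$ is prime and $\Delta$ is transitive, there is only one class.

**Step 2: an almost central $\mathbb Z$.** By (7), $\varphi_{a_0}(hgh^{-1})=\varphi_{a_0h}(g)=\lambda(h)\varphi_{a_0}(g)$ for $h\in\Delta$, $g\in\Delta_0$, with $\lambda(h)\in\mathbb Q^\times$; applying this to $hh'$ shows that $\lambda$ is a homomorphism. It is trivial on $\Delta_0$, so its image is finite and $\lambda(\Delta)\subseteq\{\pm1\}$. Let $\Delta_1=\ker\lambda\supseteq\Delta_0$. Then $\varphi_{a_0}$ is invariant under conjugation by $\Delta_1$. So $N_0=\ker\varphi_{a_0}$ is normal in $\Delta_1$, and $\Delta_0/N_0\cong\mathbb Z$ is central and of finite index in $\Delta_1/N_0$.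

**Step 3: contradiction.** By Schur the derived group of $\Delta_1/N_0$ is finite, so the infinite group $\Delta_1/N_0$ has infinite finitely generated abelianization, and $\mathrm{Hom}(\Delta_1,\mathbb Q)\ne0$. But $\Delta_1$ is $\Delta=\langle x,y\rangle$ or one of the possible index-2 subgroups
$$\langle y,\ xyx\rangle,\qquad\langle x,\ yxy^{-1},\ y^2\rangle,\qquad\langle z,\ xzx\rangle,$$
the kernels of $(x,y)\mapsto(-1,1)$, $(1,-1)$, $(-1,-1)$; the generators come from the transversals $\{1,x\}$, $\{1,y\}$, $\{1,x\}$. All are generated by torsion elements, so $\mathrm{Hom}(\Delta_1,\mathbb Q)=0$. $\square$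

## 11. The infinite modified chain is primitive and its group contains $\mathrm{Alt}$

Let $\mathcal M$ be a finite nonempty set of sites of $D^0$ with distinct faces, each a lift of $\sigma$ or of $\sigma t$. Let $D_\infty=D_\infty(\mathcal M)$ be $D^0$ modified at $\mathcal M$, and $\mathrm{Mod}=\mathrm{Mod}(\mathcal M)\subset D^0$ the set of all $q,r,s$ of sites in $\mathcal M$. These are exactly the points of $D^0$ that are $x$-fixed in $D^0$ but not in $D_\infty$; at other points of $D^0$ the actions of $x$ agree, and the actions of $y$ agree on all of $D^0$. Put $\mathrm{pos}(q')=\mathrm{pos}(q)$.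

We record three tools. First, any two points of $D^0$ are joined by a path (word) that never applies $x$ to an $x$-fixed point of $D^0$, since such steps can be omitted, and
$$\text{such a path is the same in } D^0 \text{ and in } D_\infty . \tag{9}$$
In particular $D_\infty$ is transitive.

Second, fix $\Lambda$ with $|\mathrm{pos}|\le\Lambda$ on $\mathrm{Mod}$, and $\kappa\ge1$ bounding the change of position under $x,y^{\pm1}$ in $D^0$; it exists because $x,y$ commute with $\tau$ and $A$ is finite. It also bounds the change in $D_\infty$, since there $rx=s=ry$ and $\mathrm{pos}(q')=\mathrm{pos}(q)$. Hence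
$$\text{if } p\in D^0,\ |\mathrm{pos}(p)|>\Lambda+\kappa\ell,\ \text{words of length}\le\ell\text{ act on }p\text{ in }D_\infty\text{ as in }D^0, \tag{10}$$
because the path never reaches $\mathrm{Mod}$.

Third, choose $g_a\in\Delta_0$ with $\varphi_a(g_a)>0$ and let $\ell_0$ bound the lengths of all $g_{ab}^{\pm1},g_a^{\pm1}$; put $R=\Lambda+\kappa\ell_0$. Call $p\in D^0$ far if $|\mathrm{pos}(p)|>R$. Only finitely many points of $D_\infty$ are not far.

Let $\sim$ be a $\Delta$-invariant equivalence relation on $D_\infty$. The next lemma explains the shape of the modification: the pair $r,s$ with $rx=ry=s$, and the $y$-fixed point $q'$, make blocks collapse.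

**Lemma 14.** If $(a,i)\sim(a,j)$ with $|i-j|>2\Lambda$, then $\sim$ is universal.

*Proof.* By (9) take $v\in\mathrm{Mod}$ and a word $u$ leading from $(a,i)$ to $v$ without applying $x$ to $x$-fixed points of $D^0$. Its translate leads from $(a,j)$ to $v'=v\tau^{j-i}$ in the same way. So $v\sim v'$ in $D_\infty$. Since $|\mathrm{pos}(v')|\geq|j-i|-\Lambda>\Lambda$, $v'\notin\mathrm{Mod}$; as $v'$ is $x$-fixed in $D^0$, it is $x$-fixed in $D_\infty$. Hence $vx\sim v'x=v'\sim v$. Let $\mathcal B$ be the class of $v$; then $\mathcal Bx=\mathcal B$. If $v=q$ for some site, then $q'=vx\in\mathcal B$ and $q'y=q'$, so $\mathcal By=\mathcal B$. If $v\in\{r,s\}$, then $r,s\in\mathcal B$ and $ry=s$, so $\mathcal By=\mathcal B$. By transitivity $\mathcal B=D_\infty$. $\square$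

**Proposition 15.** $\Delta$ acts primitively on $D_\infty$.

*Proof.* Let $\sim$ be an invariant equivalence relation other than equality. By transitivity all classes have more than one element, so for every $i>R$ there is $p_i'\ne(a_0,i)$ with $p_i'\sim(a_0,i)$. In each of three cases we produce two equivalent points far apart on one strand.

**Case 1: some $p_i'=(b,j)$ is far with $b\ne a_0$.** Let $g=g_{a_0b}^{\pm1}$ with the sign chosen so that $\varphi_b(g)$ has the sign of $j$. By (10), $(a_0,i)g=(a_0,i)$, and $p_i'g^T=(b,j+T\varphi_b(g))$ for all $T\ge0$, all these points being far. So $(b,j)\sim(a_0,i)\sim(b,j+T\varphi_b(g))$; apply Lemma 14 for large $T$.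

**Case 2: some $p_i'=(a_0,j)$ is far.** If $|i-j|>2\Lambda$ use Lemma 14. Otherwise $j>R$: if $j<-R$, then $i-j>2R\ge2\Lambda$. Rename the two points $(a_0,i),(a_0,i+\delta)$ with $\delta>0$, $i>R$. Let $h\in\Delta$ satisfy $(a_0,0)h=(a_0,\delta)$ in $D^0$. Applying powers of $g_{a_0}$, which shifts both points upward by the same amount, we may assume $i>\Lambda+\kappa\,\mathrm{length}(h)$. By (10), $h$ shifts $(a_0,i),(a_0,i+\delta),\dots$ by $\delta$, so applying $h$ repeatedly gives $(a_0,i)\sim(a_0,i+\delta)\sim(a_0,i+2\delta)\sim\cdots$; use Lemma 14.

**Case 3: no $p_i'$ with $i>R$ is far.** There are only finitely many points that are not far, so infinitely many $(a_0,i)$ are equivalent to one common point; use Lemma 14. $\square$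

**Proposition 16.** The image of $\Delta$ in $\mathrm{Sym}(D_\infty)$ contains $\mathrm{Alt}(D_\infty)$.

*Proof.* By (5) and (10), each element of $[\Delta_0,\Delta_0]$ acts on $D_\infty$ with finite support. If some element acts nontrivially, apply the Jordan–Wielandt theorem. We exclude the alternative. If $[\Delta_0,\Delta_0]$ acts trivially, the image $\bar\Delta_0$ of $\Delta_0$ is a finitely generated abelian normal subgroup of a primitive group. It contains an element of infinite order, the image of $g_{a_0}$, which moves $(a_0,i)$, $i>R$, upward forever. Being a nontrivial normal subgroup, $\bar\Delta_0$ is transitive. Being abelian and transitive, it is regular, because a point stabilizer fixes all points. Now $\{g^2:g\in\bar\Delta_0\}$ is a subgroup, normal in the image of $\Delta$. It is nontrivial, and it is proper since a finitely generated infinite abelian group is not 2-divisible. By primitivity it must be transitive, which is impossible for a proper subgroup of a regular group. $\square$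

## 12. From the infinite chain to finite rings

This section transfers one 3-cycle to all long rings. For $N$ large the sites in $\mathcal M$ have images in $D^0/\tau^N$ with distinct faces, because by Lemma 3 faces that coincide modulo $\tau^N$ differ by a power of $\tau^N$. Let $D_N(\mathcal M)$ be $D^0/\tau^N$ modified at these images. It is transitive and
$$|D_N(\mathcal M)|=N|A|+|\mathcal M|. \tag{11}$$

**Lemma 17 (comparison).** Suppose $N>4(\Lambda+\kappa\ell+1)$ and $N$ is large enough for $D_N(\mathcal M)$ to be defined. Every point of $D_N(\mathcal M)$ is the image of a point $p\in D_\infty(\mathcal M)$ with $|\mathrm{pos}(p)|\le N/2$; and for every such $p$ and every word $u$ of length $\le\ell$, the image of $p$ under $u$ in $D_N(\mathcal M)$ is the image of $pu$. Points of $D_\infty(\mathcal M)$ with $|\mathrm{pos}|<N/2$ have distinct images.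

*Proof.* $D_N(\mathcal M)$ is the quotient by $\tau^N$ of $D^0$ modified at all $\mathcal M\tau^{Nl}$, $l\in\mathbb Z$. Positions can be shifted by multiples of $N$, and the added points have representatives $q'$ with $|\mathrm{pos}(q')|\le\Lambda$; this gives the first claim. The path of $p$ under $u$ in $D_\infty(\mathcal M)$ stays at positions of absolute value $\le N/2+\kappa\ell<N-\Lambda$, so it meets none of the modifications at $\mathcal M\tau^{Nl}$ with $l\ne0$. Hence it is the same in the set modified at all $\mathcal M\tau^{Nl}$. Two points of $|\mathrm{pos}|<N/2$ have positions differing by less than $N$, so they are not related by a nontrivial power of $\tau^N$. $\square$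

**Proposition 18.** For $N\ge N_0(\mathcal M)$, $\Delta$ induces exactly $A_n$ on $D_N(\mathcal M)$, $n=N|A|+|\mathcal M|$, and $x,y,z$ have orders $2,k,m$.

*Proof.* **Step 1: a 3-cycle.** Let $(q;r,s)\in\mathcal M$; in $D_\infty$ and in $D_N$ we have $rx=ry=s$. By Proposition 16 some $w\in\Delta$ acts on $D_\infty$ as a 3-cycle with support $\{r,s,p\}$ for some third point $p$. By Lemma 17 with $\ell$ the length of $w$, for large $N$ it acts on $D_N$ as a 3-cycle whose support is the image of $\{r,s,p\}$.

**Step 2: primitivity.** Let $\mathcal B\ni r$ be a block on $D_N$. If $\mathcal Bw=\mathcal B$, then $r,s\in\mathcal B$, so $\mathcal Bx=\mathcal B=\mathcal By$ because $rx=ry=s$, and $\mathcal B=D_N$. If $\mathcal Bw\ne\mathcal B$, then, as $w^3=1$, the blocks $\mathcal B,\mathcal Bw,\mathcal Bw^2$ are pairwise distinct, hence disjoint, and all their points are moved by $w$; so they are disjoint subsets of the 3-element support and $|\mathcal B|=1$. Hence the group is primitive with a 3-cycle, and by Jordan it contains $A_n$.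

**Step 3: parity and orders.** The signs of $x,y$ are even on $A$ by Proposition 12, on $D^0/\tau^N$ by Lemma 3 and on $D_N$ by Lemma 5, so the group is $A_n$. Finally $x\ne1$; $y$ has a $k$-cycle, lifted from $A$, since $y$ is unchanged on old points; and $z$ has an $m$-cycle, namely a modified face. $\square$

## 13. Rigidity: equivalent rings have equivalent modifications

To recognize chirality and to separate maps, we must show that an equivariant bijection of rings can only come from a symmetry of the chain $D^0$ that matches the modifications.

**Proposition 19.** Let $\mathcal M,\mathcal M'$ be as in Section 11 and $\varepsilon\in\{\mathrm{id},\iota\}$. If for infinitely many $N$ there is an $\varepsilon$-equivariant bijection $\rho_N:D_N(\mathcal M)\to D_N(\mathcal M')$, then for some $s\in\mathbb Z$: $\mathrm{Mod}(\mathcal M')=\mathrm{Mod}(\mathcal M)\gamma$, where $\gamma=\tau^s$ if $\varepsilon=\mathrm{id}$ and $\gamma=\hat t\tau^s$ if $\varepsilon=\iota$.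

*Proof.* Choose $\Lambda,R$ valid for both sets.

**Step 1: passing to the limit.** We construct an $\varepsilon$-equivariant bijection of the infinite sets. The danger is that the $\rho_N$ carry a fixed point off to infinity; a 3-cycle prevents this. Let $r$ belong to a site of $\mathcal M$ and let $w$ act on $D_\infty(\mathcal M)$ as a 3-cycle moving $r$ (Proposition 16). At points of large $|\mathrm{pos}|$, $w$ acts as in $D^0$ by (10), and trivially; since $w$ commutes with $\tau$ on $D^0$, $w$ is trivial on all of $D^0$. So $\varepsilon(w)$ is trivial on $D^0$ too: if $\varepsilon=\iota$, then $p\,\iota(w)=((p\hat t)w)\hat t=p$. Hence by (10) $\varepsilon(w)$ moves only points of a finite set $W\subset D_\infty(\mathcal M')$, and by Lemma 17, on $D_N(\mathcal M')$ for all large $N$ it moves only images of points of $W$. For large $N$ the image of $r$ in $D_N(\mathcal M)$ is moved by $w$, so its image under $\rho_N$ is moved by $\varepsilon(w)$. By pigeonhole there is $r^*\in W$ such that, for infinitely many $N$, $\rho_N$ maps the image of $r$ to the image of $r^*$. Put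
$$(ru)\rho=r^*\varepsilon(u),\qquad u\in\Delta .$$
By Lemma 17, for given $u,u'$, the equality $ru=ru'$ holds in $D_\infty(\mathcal M)$ if and only if it holds for the image of $r$ in $D_N(\mathcal M)$ for infinitely many (equivalently all large) $N$, and similarly for $r^*,\varepsilon(u),\varepsilon(u')$ in $D_\infty(\mathcal M')$. Since $\rho_N$ is an $\varepsilon$-equivariant bijection matching the two images for infinitely many $N$, the two equalities are equivalent. So $\rho$ is a well-defined injective $\varepsilon$-equivariant map $D_\infty(\mathcal M)\to D_\infty(\mathcal M')$. It is surjective by transitivity.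

**Step 2: $\rho$ agrees with some $\gamma$ at one point.** The translation rates identify the strand. The points $(a_0,i)\rho$, $i>R$, are distinct, so for some $i>R$, $(a_0,i)\rho=(b,j)$ is far. Write $b=b'$ if $\varepsilon=\mathrm{id}$ and $b=b't$ if $\varepsilon=\iota$. Suppose $b'\ne a_0$. Then $g=g_{a_0b'}$ fixes the far point $(a_0,i)$, so $\varepsilon(g)$ fixes $(b,j)$. But $\varepsilon(g)\in\Delta_0$ has the same length as $g$ and moves the far point $(b,j)$ by $\varphi_b(\varepsilon(g))=\pm\varphi_{b'}(g)\ne0$, using (8) if $\varepsilon=\iota$. This is a contradiction. So $b'=a_0$. Since $(a_0,i)$, resp. $(a_0,i)\hat t$, lies over $b$, we get $(a_0,i)\rho=(a_0,i)\gamma$ with $\gamma=\tau^s$, resp. $\gamma=\hat t\tau^s$, for some $s$.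

**Step 3: $\rho$ agrees with $\gamma$ on $D^0$.** For $v\in D^0$ choose $u$ as in (9) from $(a_0,i)$ to $v$. The map $\gamma$ is an $\varepsilon$-equivariant bijection of $D^0$ and preserves $x$-fixedness. So the image of this path under $\gamma$ is the path of $\varepsilon(u)$ from $(a_0,i)\gamma$ to $v\gamma$, again never applying $x$ to an $x$-fixed point. By (9) for $\mathcal M$ and for $\mathcal M'$, in $D_\infty(\mathcal M')$ we have $v\rho=\bigl((a_0,i)\rho\bigr)\varepsilon(u)=\bigl((a_0,i)\gamma\bigr)\varepsilon(u)=v\gamma$.

**Step 4: the modifications match.** A point $v\in D^0$ is in $\mathrm{Mod}(\mathcal M)$ if and only if it is $x$-fixed in $D^0$ but not in $D_\infty(\mathcal M)$. The map $\gamma$ preserves $x$-fixedness in $D^0$, and $\rho$ carries $x$-fixedness from $D_\infty(\mathcal M)$ to $D_\infty(\mathcal M')$. So $\mathrm{Mod}(\mathcal M)\gamma=\mathrm{Mod}(\mathcal M')$. $\square$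

## 14. Symmetric and asymmetric patterns of modifications

We now choose the sets $\mathcal M$ and prove both theorems for $k,m\ge4$. Let $\sigma_i$ be the lifts to $D^0$ of the site $\sigma$ of $A$.

In Class O normalize $\hat t$ by Lemma 8, so that $\sigma_i\hat t\tau^s=\sigma_{s-i}$. In Class E the $\sigma_i\hat t=\sigma_0\hat t\tau^{-i}$ are the lifts of $\sigma t$; their faces are distinct, and different from those of all $\sigma_j$ by Proposition 12. In both classes all the sites considered below have distinct faces, so $\mathrm{Mod}(\mathcal M)$ determines $\mathcal M$ up to the labeling of points: $\sigma_i\in\mathcal M$ if and only if $\mathrm{Mod}(\mathcal M)$ meets the face of $\sigma_i$, and similarly for $\sigma_i\hat t$.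

**Translation to equivariant bijections.** This step expresses regularity and isomorphism in terms of the rings. Let $n\ge7$ and let $A_n$ be induced by $\Delta$ on $D_N(\mathcal M)$, with $x,y,z$ of orders $2,k,m$. An automorphism of $A_n$ inverting the images of $x$ and $y$ is conjugation by a permutation $\pi$ of $D_N(\mathcal M)$, and the condition says $(pg)\pi=(p\pi)\iota(g)$. So the associated map is regular if and only if $D_N(\mathcal M)$ has an $\iota$-equivariant self-bijection. In the same way, two maps so obtained are isomorphic, possibly reversing orientation, if and only if there is an $\mathrm{id}$- or $\iota$-equivariant bijection between the two $\Delta$-sets.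

Let $C\ge1$.

**Regular maps.** We modify along a $\hat t$-invariant pattern. Since $|A|$ is odd, for every large $n$ there is $N\equiv n\pmod2$ with $J=n-N|A|\in\{4,6,\dots,2|A|+2\}$: for such $N$ the number $J$ is even, changing $N$ by 2 changes $J$ by $2|A|$, and the listed values represent all even residues modulo $2|A|$. For $1\le\epsilon\le C$ let

* in Class O: $\mathcal M_\epsilon=\{\sigma_{\pm i}:i\in I_\epsilon\}$, $I_\epsilon=\{1,\dots,\tfrac J2-1,\ \tfrac J2-1+\epsilon\}$;
* in Class E: $\mathcal M_\epsilon=\{\sigma_i,\ \sigma_i\hat t:i\in I_\epsilon\}$, $I_\epsilon=\{0,\dots,\tfrac J2-2,\ \tfrac J2-2+\epsilon\}$.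

Then $|I_\epsilon|=J/2$, $|\mathcal M_\epsilon|=J$ and $\mathcal M_\epsilon\hat t=\mathcal M_\epsilon$. By Lemma 5 and (6), $\hat t$ induces an $\iota$-equivariant bijection of $D_N(\mathcal M_\epsilon)$, which by (11) has $n$ points. Only finitely many sets $\mathcal M_\epsilon$ occur, and $N\to\infty$ with $n$, so by Proposition 18 the induced group is $A_n$ with correct orders for all large $n$, and the map is regular.

For different $\epsilon$ (same $n$, $N$, $J$) the maps are non-isomorphic, even up to reflection, for all large $N$. Otherwise, as there are finitely many choices of $J,\epsilon,\epsilon'$ and of the kind of bijection, one choice would occur for infinitely many $N$, and by Proposition 19 some $\gamma=\tau^s$ or $\hat t\tau^s$ would map $\mathrm{Mod}(\mathcal M_\epsilon)$ to $\mathrm{Mod}(\mathcal M_{\epsilon'})$. Consider the diameter (largest minus smallest element) of $\{i:\sigma_i\in\mathcal M\}$. In Class O, $\gamma$ acts on indices by $i\mapsto s\pm i$, so it preserves this diameter, which is $2(\frac J2-1+\epsilon)$ for $\mathcal M_\epsilon$. In Class E, as $(\sigma_i\hat t)\hat t\tau^s=\sigma_{i+s}$, the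 index set of the sites of type $\sigma$ in $\mathcal M_\epsilon\gamma$ is $I_\epsilon+s$ for both kinds of $\gamma$, of diameter $\frac J2-2+\epsilon$. In both cases $\epsilon=\epsilon'$.

**Chiral maps.** We modify along a pattern that no reversal preserves. For every large $n$ there is $N$ with $J=n-N|A|\in\{3,\dots,|A|+2\}$. For $2\le\epsilon\le C+1$ let
$$\mathcal M_\epsilon=\{\sigma_i:i\in I_\epsilon\},\qquad I_\epsilon=\{0,1,\dots,J-2,\ J-2+\epsilon\},$$
so $|\mathcal M_\epsilon|=J$. As before, for all large $n$ the induced group is $A_n$ with correct orders. If for some $J$ and $\epsilon$ the set $D_N(\mathcal M_\epsilon)$ had an $\iota$-equivariant self-bijection for infinitely many $N$, Proposition 19 would give $\mathrm{Mod}(\mathcal M_\epsilon)\hat t\tau^s=\mathrm{Mod}(\mathcal M_\epsilon)$ for some $s$.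

* In Class O this means $s-I_\epsilon=I_\epsilon$. But the gap sequence $(1,\dots,1,\epsilon)$ of $I_\epsilon$, with at least one $1$ and with $\epsilon\ge2$, differs from its reverse. Impossible.
* In Class E the left side consists of points on faces over that of $\sigma t$, the right side of points on faces over that of $\sigma$. These faces of $A$ are different. Impossible.

So for all large $N$ the maps are chiral. For different $\epsilon$ they are non-isomorphic, even up to reflection: by Proposition 19 an isomorphism for infinitely many $N$ would carry $\mathrm{Mod}(\mathcal M_\epsilon)$ to $\mathrm{Mod}(\mathcal M_{\epsilon'})$ by some $\tau^s$ or $\hat t\tau^s$. The diameters $J-2+\epsilon$ exclude this in all cases except $\hat t\tau^s$ in Class E, where the images lie over the wrong face.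

Since only finitely many configurations occur for given $(k,m,C)$, all statements hold for all but finitely many $n$. This proves Theorem 2 for Classes O and E, hence by duality for all hyperbolic pairs with $k,m\ge4$; with $C=1$ it gives Theorem 1 for these pairs. For pairs with $k=3$ or $m=3$, Theorem 1 is the known fact (i). $\blacksquare$
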